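\title{Martin's Axiom without a projective wellorder of the reals}

\begin{abstract}
We show that if ZFC is consistent, then so is ZFC together with Martin's Axiom, $2^{\aleph_0}>\aleph_1$, and the statement that no wellorder of the reals is projective. In the model, no wellorder of the reals is definable from ordinals, ground model sets and sets of hereditary size less than the continuum. The model is obtained by first adding a ccc iteration generically and then forcing with it. Unboundedly many stages of the iteration force $\mathrm{MA}_{\aleph_1}$; over such a stage two copies of any later stage can be amalgamated into a ccc algebra, and this gives enough symmetry to show that a real outside the stage is not ordinal definable from parameters inside it.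
\end{abstract}

\section{The question and the result}\label{sec:intro}

For an infinite cardinal $\lambda$, the axiom $\mathrm{MA}_\lambda$ says that for every ccc partial order $P$ and every family of at most $\lambda$ dense subsets of $P$ there is a filter on $P$ meeting every member of the family. Martin's Axiom, MA, says that $\mathrm{MA}_\lambda$ holds for all infinite $\lambda<2^{\aleph_0}$. Since $\mathrm{MA}_{\aleph_0}$ is a theorem of ZFC, MA follows from CH, and we consider it only together with $2^{\aleph_0}>\aleph_1$. Reals are subsets of $\omega$. A relation on the reals is \emph{projective} if for some $n$ it is $\Sigma^1_n$ definable from a real parameter, that is, definable from a real by a formula whose quantifiers range over natural numbers and reals.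

The axiom of choice provides a wellorder of the reals but no description of one, and whether a description exists depends on the universe. In $L$ the order of construction is a projective wellorder of the reals, and CH holds. MA with a large continuum describes a very different universe, one that already contains filters as generic as one may ask for every ccc order and every small family of dense sets. This does not exclude a simple wellorder: by a result of Friedman, $\mathrm{MA}+2^{\aleph_0}>\aleph_1$ is consistent, relative to ZFC alone, with a $\Sigma^1_3$ wellorder of the reals. The opposite question is posed in \cite{source}.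

\medskip
\noindent\textbf{Question.} Does the consistency of ZFC imply the consistency of ZFC $+$ MA $+$ $2^{\aleph_0}>\aleph_1$ $+$ ``there is no projective wellorder of the reals''?
\medskip

One expects the answer yes: an axiom that supplies generic filters should not supply a definition. The natural way to exclude a definable wellorder is a symmetry argument, which exchanges two generic objects that no formula can tell apart. The difficulty is that such an argument needs two copies of the same forcing side by side, while the product of two ccc orders need not be ccc, and that an iteration driven by a bookkeeping function has no evident symmetry at all. We remove both obstacles and prove more than the question asks.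

A set is \emph{OD from $X$} if it is definable from ordinals and the parameter $X$; the precise definition is recalled in Section~\ref{sec:cohen}. As usual, $H(\kappa)$ is the collection of sets whose transitive closure has size less than $\kappa$.

\begin{theorem}\label{thm:main}
Assume ZFC, $\kappa>\omega_1$ and $\kappa^{<\kappa}=\kappa$.
\begin{itemize}
\item[(1)] There is a forcing extension $W$ of $V$ with the same cardinals and cofinalities $\le\kappa$, satisfying $\mathrm{MA}+2^{\aleph_0}=\kappa$, such that for every $X\in V\cup H(\kappa)^W$ some real of $W$ is not OD from $X$ in $W$. In particular, in $W$ no wellorder of the reals is definable from ordinals, reals and parameters in $V\cup H(\kappa)$. So in $W$ there is no projective wellorder of the reals, and $L(\mathbb R)\models$ ``$\mathbb R$ has no wellorder''.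
\item[(2)] If moreover $\mu^{\aleph_1}<\kappa$ for all $\mu<\kappa$, then $W$ can be chosen with the same cardinals as $V$ and so that for every $X\in V\cup H(\kappa)^W$ fewer than $2^{\aleph_0}$ reals are OD from $X$. Consequently, in $W$ a set $Y$ of reals carries a wellorder that is OD from a parameter in $H(2^{\aleph_0})$ if and only if $|Y|<2^{\aleph_0}$.
\end{itemize}
\end{theorem}

Throughout, statements about generic extensions of $V$ are read as statements about the forcing relation (or about Boolean-valued models). In particular ``take a generic filter containing $p$'' abbreviates an argument about what $p$ forces, and Theorem~\ref{thm:main} yields relative consistency results.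

\begin{corollary}\label{cor:answer}
If ZFC is consistent, then so is ZFC $+$ MA $+$ $2^{\aleph_0}>\aleph_1$ $+$ ``there is no projective wellorder of the reals''.
\end{corollary}

\begin{proof}
If ZFC is consistent, so is ZFC $+$ $V=L$. In $L$ the GCH holds, so $\omega_2^{<\omega_2}=\omega_2$. Apply Theorem~\ref{thm:main}(1) over $L$ with $\kappa=\omega_2$.
\end{proof}

The hypothesis $\kappa^{<\kappa}=\kappa$ is the natural one, because MA implies $\mathfrak c^{<\mathfrak c}=\mathfrak c$ for $\mathfrak c=2^{\aleph_0}$ (Martin--Solovay). Under GCH it holds for every regular $\kappa$, so over $L$ the continuum in (1) can be any prescribed regular $\kappa\ge\omega_2$. Part (2) never applies to $\kappa=\omega_2$, as $2^{\aleph_1}\ge\aleph_2$; under GCH it applies, for example, to $\kappa=\omega_3$, since $\omega_2^{\aleph_1}=\omega_2$. The class of parameters cannot be enlarged from $H(\mathfrak c)$ to $H(\mathfrak c^+)$: an enumeration $e$ of $\mathbb R$ in order type $\mathfrak c$ lies in $H(\mathfrak c^+)$, and every real has the form $e(\beta)$.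

Section~\ref{sec:cohen} shows the symmetry argument for a single Cohen real and isolates what is needed to run it in the presence of MA. Sections~\ref{sec:ccc} and~\ref{sec:amalgam} develop the Boolean algebra tools, Section~\ref{sec:forcing} builds the model, and Sections~\ref{sec:capture} and~\ref{sec:proof} prove the theorem.

\section{Ordinal definability and the two-copies argument}\label{sec:cohen}

A set $y$ is \emph{OD from $X$} if there are an ordinal $\alpha$ with $X,y\in V_\alpha$, a formula $\varphi$ and ordinals $\xi_1,\dots,\xi_m<\alpha$ such that $y$ is the unique element of $V_\alpha$ with $V_\alpha\models\varphi(y,\xi_1,\dots,\xi_m,X)$. By the reflection theorem, a set defined in the universe by some formula from ordinals and $X$ is OD from $X$. Fix a definable coding of finite sequences of ordinals by ordinals, and let $\Phi(y,\beta,X)$ be the formula saying that $\beta$ codes a tuple $(\alpha,\varphi,\xi_1,\dots,\xi_m)$ witnessing in this way that $y$ is OD from $X$. We use two properties of this single formula, both provable in ZFC: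
\begin{equation}\label{eq:Phi}
\begin{array}{l}
y\text{ is OD from }X\iff\exists\beta\,\Phi(y,\beta,X);\\[2pt]
\text{for all }\beta,X\text{ there is at most one }y\text{ with }\Phi(y,\beta,X).
\end{array}
\end{equation}
Wellorders enter only through the following observation.

\begin{lemma}\label{lem:rank}
If a wellorder $\prec$ of a set $Y$ is OD from $X$, then every element of $Y$ is OD from $X$.
\end{lemma}

\begin{proof}
Let $\Phi({\prec},\beta_0,X)$ hold and let $y\in Y$ have rank $\beta$ in $\prec$. Then $y$ is the element of rank $\beta$ in the unique $z$ with $\Phi(z,\beta_0,X)$.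
\end{proof}

So our task is to produce, for each parameter $X$, a real that is not OD from $X$. Here is the method in its smallest instance. Let $\mathbb C$ be the set of finite partial functions from $\omega$ to $2$, ordered by reverse inclusion.

\begin{example}\label{ex:cohen}
\emph{Let $g$ be $\mathbb C$-generic over $V$ and $X\in V$. Every real that is OD from $X$ in $V[g]$ belongs to $V$.}

Suppose $c=\dot c^{\,g}\notin V$ and $V[g]\models\Phi(c,\beta,X)$. Fix $p\in g$ forcing $\Phi(\dot c,\check\beta,\check X)$.

\emph{Splitting.} There are $n$ and $p_1,p_2\le p$ with $p_1\Vdash n\in\dot c$ and $p_2\Vdash n\notin\dot c$. Otherwise $c$ would be the set of $n$ such that some extension of $p$ forces $n\in\dot c$, which is in $V$.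

\emph{Merging.} The conditions $p_1,p_2$ are incompatible, but a copy of $p_2$ can be moved out of the way. Choose a permutation $\pi$ of $\omega$ with $\pi[\mathrm{dom}\,p_2]\cap\mathrm{dom}\,p_1=\emptyset$. It induces the automorphism $\pi(r)=r\circ\pi^{-1}$ of $\mathbb C$, and $w=p_1\cup\pi(p_2)$ is a condition. Let $g_1$ be generic with $w\in g_1$, and let $g_2=\{r:\pi(r)\in g_1\}$. Then $g_2$ is generic, $p_k\in g_k$ for $k=1,2$, and $V[g_1]=V[g_2]$.

\emph{Contradiction.} Put $x_k=\dot c^{\,g_k}$. As $p\in g_k$, the one model $V[g_1]=V[g_2]$ satisfies both $\Phi(x_1,\beta,X)$ and $\Phi(x_2,\beta,X)$, so $x_1=x_2$ by \eqref{eq:Phi}. But $n\in x_1\setminus x_2$.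
\end{example}

By Lemma~\ref{lem:rank}, no wellorder of the reals of $V[g]$ is OD from a parameter in $V$. Real parameters spoil this: if $V=L$, then $V[g]=L[g]$ wellorders its reals by the order of construction relative to $g$. To handle all real parameters we need a forcing that is a long increasing union of algebras $B_0\subseteq B_1\subseteq\cdots$, so that each parameter $X$ appears at some stage $B=B_\gamma$, and we must run the argument over $V[G\cap B]$ for a real $c$ that appears at a later stage $D=B_\delta$. Splitting survives unchanged, except that the two conditions must be consistent about $G\cap B$. Merging now asks for an algebra $R$ containing two copies of $D$ that coincide on $B$, and for a final model that can be read as an extension through either copy. Three difficulties arise when the union is to force MA.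

\begin{itemize}
\item[(i)] \emph{$R$ must be ccc.} Over $V[G\cap B]$ the algebra $R$ is the square of the quotient of $D$ by $G\cap B$, and squares of ccc orders need not be ccc (Example~\ref{ex:suslin}). But under $\mathrm{MA}_{\aleph_1}$ they are. So we run the argument only over stages $B$ that force $\mathrm{MA}_{\aleph_1}$, and arrange that there are unboundedly many of them.
\item[(ii)] \emph{$R$ must be allowed to follow $D$.} An iteration fixed in advance prescribes its next stage. We therefore choose the iteration generically, by a forcing in which any ccc extension of suitable size may come next and in which the future depends only on the last stage.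
\item[(iii)] \emph{The stages are large.} $\mathrm{MA}_{\aleph_1}$ implies $2^{\aleph_0}\ge\aleph_2$, so under CH an algebra forcing it has size at least $\aleph_2$ (see \eqref{eq:values} and Lemma~\ref{lem:reduce} below). For $\kappa=\omega_2$ the stages cannot have size less than $\kappa$. We allow stages of size $\kappa$ in part (1); the extra hypothesis of part (2) is what permits stages of size less than $\kappa$.
\end{itemize}

\section{Ccc orders, Boolean algebras and chains}\label{sec:ccc}

\subsection{Three facts on ccc orders}

A \emph{poset} is a preorder (reflexive and transitive). A \emph{filter} is a nonempty upward closed set in which any two elements have a common extension in the set. A poset is ccc if it has no uncountable antichain; equivalently, every sequence $\langle p_\xi:\xi<\omega_1\rangle$ has two compatible terms with distinct indices. Forcing with a ccc poset preserves cardinals and cofinalities. The ccc passes down to inner models: if $M\subseteq N$ have the same $\omega_1$ and $Q\in M$ is ccc in $N$, then $Q$ is ccc in $M$, as an uncountable antichain in $M$ remains one in $N$.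

\begin{lemma}\label{lem:uncountable}
Let $P$ be ccc and $p_\xi\in P$ for $\xi<\omega_1$. Then some $p\in P$ forces $\{\xi:p_\xi\in\dot G\}$ to be uncountable.
\end{lemma}

\begin{proof}
Otherwise every condition forces this set to be countable, hence bounded in $\omega_1$, which is preserved. Take a maximal antichain of conditions each deciding a bound. It is countable, so there is $\alpha<\omega_1$ such that every condition forces the set to be contained in $\alpha$. But $p_\alpha$ forces $\alpha$ into the set.
\end{proof}

The next lemma reduces $\mathrm{MA}_\lambda$ to a set of instances, each coded by subsets of $\lambda\times\lambda$. Call a ccc preorder on the set $\lambda$ with largest element $0$ a \emph{$\lambda$-instance}.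

\begin{lemma}\label{lem:reduce}
Let $\lambda$ be an infinite cardinal. If for every $\lambda$-instance and every $\lambda$ dense subsets of it there is a filter meeting them, then $\mathrm{MA}_\lambda$ holds. Moreover, $\mathrm{MA}_\lambda$ implies $2^{\aleph_0}>\lambda$.
\end{lemma}

\begin{proof}
Let $P$ be ccc and $\Delta_\xi\subseteq P$ dense for $\xi<\lambda$. Adding a largest element $1$ if necessary, we may assume that $P$ has one. Closing $\{1\}$ in $\omega$ steps, choose $Q\subseteq P$ with $1\in Q$ and $|Q|\le\lambda$ such that every element of $Q$ has an extension in each $Q\cap\Delta_\xi$, and any two elements of $Q$ compatible in $P$ have a common extension in $Q$. An antichain of $Q$ is then an antichain of $P$, so $Q$ is ccc, and each $Q\cap\Delta_\xi$ is dense in $Q$. Let $f:\lambda\to Q$ be a surjection with $f(0)=1$ and put $\alpha\le\alpha'$ iff $f(\alpha)\le f(\alpha')$. This is a $\lambda$-instance in which the sets $f^{-1}[\Delta_\xi]$ are dense. If $F$ is a filter meeting them, the upward closure of $f[F]$ in $P$ is a filter meeting every $\Delta_\xi$.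

For the last statement, suppose $2^{\aleph_0}\le\lambda$. A filter on $\mathbb C$ meeting the dense sets $\{p:n\in\mathrm{dom}\,p\}$ for $n<\omega$ and $\{p:p\not\subseteq x\}$ for $x\in{}^\omega2$ would have as union an element of ${}^\omega 2$ different from every $x$.
\end{proof}

\begin{lemma}\label{lem:product}
$\mathrm{MA}_{\aleph_1}$ implies that the product of two ccc posets is ccc.
\end{lemma}

\begin{proof}
Let $P,Q$ be ccc and $(p_\xi,q_\xi)\in P\times Q$ for $\xi<\omega_1$. Let $p$ be as in Lemma~\ref{lem:uncountable}. For $\alpha<\omega_1$ the set $\Delta_\alpha=\{r\le p:\exists\xi>\alpha\ (r\le p_\xi)\}$ is dense below $p$: a generic filter containing a given $r'\le p$ contains some $p_\xi$ with $\xi>\alpha$, so $r'$ and $p_\xi$ are compatible. Let $F$ be a filter on $\{r:r\le p\}$ meeting all $\Delta_\alpha$. The set $I$ of $\xi$ such that $p_\xi$ has an extension in $F$ is uncountable, and the $p_\xi$ for $\xi\in I$ are pairwise compatible. As $Q$ is ccc, there are distinct $\xi,\eta\in I$ with $q_\xi,q_\eta$ compatible.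
\end{proof}

\subsection{Complete subalgebras, projections and completions}

We describe iterations by Boolean algebras rather than by sequences of names, because algebras can be copied and amalgamated. All Boolean algebras have $0\neq1$. Forcing with $B$ means forcing with $B^+=B\setminus\{0\}$; a generic filter is an ultrafilter, and an ultrafilter on $B$ is generic over $V$ if and only if it meets every maximal antichain of $B$ in $V$. If $B$ is complete, $[\![\varphi]\!]$ denotes the Boolean value, so that $[\![\varphi]\!]\in g$ iff $V[g]\models\varphi$. If $Z\in V$ and $A=\dot A^g\subseteq Z$, then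
\begin{equation}\label{eq:values}
A=\{z\in Z:a_z\in g\},\qquad\text{where }a_z=[\![z\in\dot A]\!]\text{ and }\langle a_z:z\in Z\rangle\in V.
\end{equation}
In particular $V[g]$ has at most $(|B|^{\aleph_0})^V$ reals.

A subalgebra $B$ of $D$ is a \emph{complete subalgebra} if every supremum that exists in $B$ is also a supremum in $D$; by complementation the same holds for infima. This relation is transitive. A maximal antichain of $B$ has supremum $1$ in $B$, hence in $D$, so it is maximal in $D$; therefore $G\cap B$ is $B$-generic whenever $G$ is $D$-generic. A \emph{complete embedding} is an injective homomorphism preserving all existing suprema. If $i:B\to C$ is one, we may replace $C$ by an isomorphic copy in which $i$ is the inclusion.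

Let $B$ be a complete algebra and a complete subalgebra of $D$ (which need not be complete). For $d\in D$ the infimum in $B$ of $\{e\in B:e\ge d\}$ is also its infimum in $D$, so it lies above $d$, and we may define the \emph{projection}
\[
h(d)=\min\{e\in B:e\ge d\}.
\]
It records what $d$ says about the generic filter of $B$.

\begin{lemma}\label{lem:proj}
The map $h$ is monotone, preserves the suprema that exist in $D$, and $h(d)\ne0$ for $d\neq0$. For $e\in B$ we have $h(d\wedge e)=h(d)\wedge e$. Hence if $e\in B$ and $0\ne e\le h(d)$, then $e\wedge d\ne0$.
\end{lemma}

\begin{proof}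
Monotonicity and $h(d)\ge d$ are immediate from the definition. If $d=\bigvee_kd_k$, then $\bigvee_kh(d_k)\in B$ lies above every $d_k$, hence above $d$, hence above $h(d)$; the reverse inequality is monotonicity. Next, $h(d)\wedge e\in B$ lies above $d\wedge e$, which gives $h(d\wedge e)\le h(d)\wedge e$. Conversely $d\le h(d\wedge e)\vee\neg e\in B$, so $h(d)\le h(d\wedge e)\vee\neg e$ and $h(d)\wedge e\le h(d\wedge e)$. Finally, if $0\ne e\le h(d)$, then $h(d\wedge e)=e\neq0$, so $d\wedge e\ne0$.
\end{proof}

The \emph{completion} of a poset $P$ is a complete algebra $R$ with an order-preserving map $j:P\to R^+$ with dense range such that $p,q$ are compatible iff $j(p)\wedge j(q)\ne0$. If $G$ is $R$-generic, then $j^{-1}[G]$ is $P$-generic. We use three properties.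
\begin{itemize}
\item[(C1)] \emph{$j(p)\le\bigvee_kj(p_k)$ iff every extension of $p$ is compatible with some $p_k$.} If the inequality holds and $r\le p$, then $j(r)\wedge j(p_k)\neq0$ for some $k$. If it fails, take $r$ with $j(r)\le j(p)\wedge\neg\bigvee_kj(p_k)$; a common extension of $r$ and $p$ is compatible with no $p_k$.
\item[(C2)] \emph{If the common extensions of $p$ and $q$ are exactly the extensions of $r$, then $j(r)=j(p)\wedge j(q)$.} Since $r\le p,q$, we have $j(r)\le j(p)\wedge j(q)$. If the inequality were strict, take $s$ with $j(s)\le j(p)\wedge j(q)\wedge\neg j(r)$, then $s'\le s,p$, then $s''\le s',q$. Now $s''\le r$, so $j(s'')\le j(r)\wedge\neg j(r)=0$, which is absurd.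
\item[(C3)] \emph{If $P$ is ccc, then $R$ is ccc and $|R|\le\max(|P|,2)^{\aleph_0}$,} since $j[P]$ is dense and each element of $R$ is the supremum of a countable antichain from $j[P]$.
\end{itemize}
All our complete embeddings come from one criterion.

\begin{lemma}\label{lem:criterion}
Let $A$ be a Boolean algebra, $P$ a poset with completion $j:P\to R^+$, and $f:A^+\to P$ a map such that:
\begin{itemize}
\item[(a)] $f(1)$ is a largest element of $P$;
\item[(b)] the common extensions of $f(a)$ and $f(a')$ are exactly the extensions of $f(a\wedge a')$ if $a\wedge a'\neq0$, and there are none if $a\wedge a'=0$;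
\item[(c)] if $a=\bigvee_ka_k$ in $A$ with all $a_k\ne0$, every extension of $f(a)$ is compatible with some $f(a_k)$.
\end{itemize}
Then $i(a)=j(f(a))$, $i(0)=0$, defines a complete embedding $i:A\to R$.
\end{lemma}

\begin{proof}
By (b) and (C2), $i$ preserves meets, so it is monotone. By (c), (C1) and monotonicity it preserves suprema. By (a), $i(1)$ lies above a dense set, so $i(1)=1$. Then $i(a)\wedge i(\neg a)=0$ and $i(a)\vee i(\neg a)=1$, so complements are preserved. Nonzero elements go to nonzero elements, so $i$ is injective.
\end{proof}

With $P=A^+$ and $f$ the identity, (c) holds because $0\ne x\le\bigvee_ka_k$ gives $x=\bigvee_k(x\wedge a_k)$. So every Boolean algebra is a dense complete subalgebra of its completion.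

\subsection{One step of an iteration}

By \eqref{eq:values}, a binary relation on $\lambda$ in a $B$-generic extension is given by a function $\rho:\lambda\times\lambda\to B$ in $V$: for generic $g$ put
\[
\alpha\le^g_\rho\alpha'\iff\rho(\alpha,\alpha')\in g .
\]
The following lemma is the two-step iteration of $B$ and the relation named by $\rho$, with the trivial order substituted where $\rho$ fails to name a $\lambda$-instance.

\begin{lemma}\label{lem:step}
Let $B$ be a ccc complete algebra, $\lambda$ an infinite cardinal and $\rho:\lambda\times\lambda\to B$. There is a ccc complete algebra $B[\rho]$ of size at most $(|B|\cdot\lambda)^{\aleph_0}$, having $B$ as a complete subalgebra, such that the following holds. If $G$ is $B[\rho]$-generic over $V$, $g=G\cap B$, and $(\lambda,\le^g_\rho)$ is a $\lambda$-instance in $V[g]$, then $V[G]$ contains a filter on $(\lambda,\le^g_\rho)$ that is generic over $V[g]$.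
\end{lemma}

\begin{proof}
Let $b_\rho$ be the Boolean value of ``$\le^{\dot g}_\rho$ is a ccc preorder on $\lambda$ with largest element $0$'' and put $\rho^*(\alpha,\alpha')=\rho(\alpha,\alpha')\vee\neg b_\rho$. Then $\le^g_{\rho^*}$ equals $\le^g_\rho$ if $b_\rho\in g$ and relates any two ordinals otherwise. In both cases it is a ccc preorder with largest element $0$, so $\rho^*(\alpha,\alpha)=\rho^*(\alpha,0)=1$ and $\rho^*(\alpha,\alpha')\wedge\rho^*(\alpha',\alpha'')\le\rho^*(\alpha,\alpha'')$. Hence
\[
(b,\alpha)\le(b',\alpha')\iff b\le b'\wedge\rho^*(\alpha,\alpha')
\]
is a preorder on $P=B^+\times\lambda$ with largest element $(1,0)$. Let $j:P\to B[\rho]^+$ be the completion.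

\emph{$P$ is ccc.} Let $(b_\xi,\alpha_\xi)\in P$ for $\xi<\omega_1$. By Lemma~\ref{lem:uncountable} there is a generic $g$ with $\{\xi:b_\xi\in g\}$ uncountable. As $\le^g_{\rho^*}$ is ccc in $V[g]$, there are distinct $\xi,\eta$ in this set and $\alpha$ with $\alpha\le^g_{\rho^*}\alpha_\xi,\alpha_\eta$. Then $b=b_\xi\wedge b_\eta\wedge\rho^*(\alpha,\alpha_\xi)\wedge\rho^*(\alpha,\alpha_\eta)$ is in $g$, so it is nonzero, and $(b,\alpha)$ extends $(b_\xi,\alpha_\xi)$ and $(b_\eta,\alpha_\eta)$. The size bound is (C3).

\emph{$B$ embeds.} Apply Lemma~\ref{lem:criterion} to $f(b)=(b,0)$. Since $(c,\alpha)\le(b,0)$ iff $c\le b$, condition (b) holds. If $b=\bigvee_kb_k$ and $(c,\alpha)\le(b,0)$, then $c\wedge b_k\ne0$ for some $k$, and $(c\wedge b_k,\alpha)$ extends $(c,\alpha)$ and $(b_k,0)$; this is (c). We identify $b$ with $j(b,0)$.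

\emph{The generic filter.} Let $G$ be $B[\rho]$-generic, $G'=j^{-1}[G]$, $g=G\cap B$ and $F=\{\alpha:(1,\alpha)\in G'\}$. The common extensions of $(b,0)$ and $(1,\alpha)$ are the extensions of $(b,\alpha)$, so by (C2), $(b,\alpha)\in G'$ iff $b\in g$ and $\alpha\in F$. If $\alpha\in F$ and $\alpha\le^g_{\rho^*}\alpha'$, then $(\rho^*(\alpha,\alpha'),\alpha)\in G'$ lies below $(1,\alpha')$, so $\alpha'\in F$. If $\alpha,\alpha'\in F$, take $(c,\beta)\in G'$ below $(1,\alpha)$ and $(1,\alpha')$; then $\beta\in F$, $c\in g$ and $c\le\rho^*(\beta,\alpha)\wedge\rho^*(\beta,\alpha')$, so $\beta\le^g_{\rho^*}\alpha,\alpha'$. Thus $F$ is a filter. Let $\Delta=\dot\Delta^g$ be dense for $\le^g_{\rho^*}$, and let $b_0\in g$ force this. Given $(b,\alpha)\le(b_0,0)$, there are $c\le b$ and $\beta$ such that $c$ forces $\beta\in\dot\Delta$ and $c\le\rho^*(\beta,\alpha)$; then $(c,\beta)\le(b,\alpha)$. So $\{(c,\beta):c\Vdash\beta\in\dot\Delta\}$ is dense below $(b_0,0)\in G'$, and a member $(c,\beta)$ of it in $G'$ gives $\beta\in F\cap\Delta$. Finally, if $(\lambda,\le^g_\rho)$ is a $\lambda$-instance in $V[g]$, then $b_\rho\in g$ and $\le^g_{\rho^*}$ is $\le^g_\rho$.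
\end{proof}

\subsection{Continuous chains}

A \emph{continuous chain} is a sequence $\langle B_i\rangle$ of complete algebras, indexed by an ordinal, such that $B_i$ is a complete subalgebra of $B_j$ for $i<j$, and $\bigcup_{j<i}B_j$ is dense in $B_i$ for every limit index $i$. This is the algebraic form of a finite support iteration.

\begin{lemma}\label{lem:chain}
Let $\langle B_i:i<\zeta\rangle$ be a continuous chain of ccc algebras, $\zeta$ a limit ordinal. Then $B^*=\bigcup_{i<\zeta}B_i$ is ccc, and each $B_i$ is a complete subalgebra of $B^*$ and of the completion of $B^*$. So the chain, followed by this completion, is again a continuous chain of ccc algebras.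
\end{lemma}

\begin{proof}
A supremum in $B_i$ is a supremum in every $B_j$ with $j\ge i$, hence in $B^*$, hence in the completion. Suppose $\{d_\xi:\xi<\omega_1\}$ is an uncountable antichain of $B^*$. If $\mathrm{cf}\,\zeta\ne\omega_1$, uncountably many $d_\xi$ lie in one $B_i$, which is ccc. So let $\langle\zeta_\xi:\xi<\omega_1\rangle$ be strictly increasing, continuous and cofinal in $\zeta$, and let $h_\xi:B^*\to B_{\zeta_\xi}$ be the projection. For limit $\xi$ the index $\zeta_\xi$ is a limit, so by continuity there are $f(\xi)<\xi$ and $r_\xi\in B_{\zeta_{f(\xi)}}$ with $0\neq r_\xi\le h_\xi(d_\xi)$. By Fodor's lemma $f$ has a constant value $\alpha$ on a stationary set $S$. The set of $\eta$ such that $d_\xi\in B_{\zeta_\eta}$ for all $\xi<\eta$ contains a club, so we may assume that $S$ is contained in it. Since $B_{\zeta_\alpha}$ is ccc, there are $\xi<\eta$ in $S$ with $r=r_\xi\wedge r_\eta\ne0$. We apply the last clause of Lemma~\ref{lem:proj} twice. As $r\in B_{\zeta_\xi}$ and $r\le h_\xi(d_\xi)$, we get $r\wedge d_\xi\ne0$. As $r\wedge d_\xi\in B_{\zeta_\eta}$ and $r\wedge d_\xi\le r_\eta\le h_\eta(d_\eta)$, we get $r\wedge d_\xi\wedge d_\eta\neq0$.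 This contradicts the choice of the $d_\xi$.
\end{proof}

Continuity cannot be dropped. For $i<\omega_1$ let $B_i$ consist of the subsets of $\omega_1$ that contain or are disjoint from the interval $[i,\omega_1)$. Each $B_i$ is complete with countably many atoms and is closed under arbitrary unions and intersections, so this is a chain of complete subalgebras, all ccc; the union contains all singletons and is not ccc. At a limit $i$ the atom $[i,\omega_1)$ contains no nonzero element of an earlier algebra.

\section{Forcing $\mathrm{MA}_{\aleph_1}$ and amalgamating over it}\label{sec:amalgam}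

This section settles difficulty (i). First, every ccc algebra extends to one that forces $\mathrm{MA}_{\aleph_1}$, at a controlled cost in size.

\begin{lemma}\label{lem:MA}
Every ccc complete algebra $B$ is a complete subalgebra of a ccc complete algebra of size at most $|B|^{\aleph_1}$ that forces $\mathrm{MA}_{\aleph_1}$.
\end{lemma}

\begin{proof}
Let $\lambda=|B|^{\aleph_1}$. Then $\lambda^{\aleph_1}=\lambda$, so $\mathrm{cf}\,\lambda>\omega_1$ by K\"onig's theorem $\lambda^{\mathrm{cf}\lambda}>\lambda$. Fix $e:\lambda\to\lambda\times\lambda$ such that $e(i)=(j,k)$ implies $j\le i$, and every pair $(j,k)$ equals $e(i)$ for some $i\ge j$. To obtain $e$, take a surjection $\lambda\to\lambda\times\lambda\times\lambda$ and drop the third coordinate, so that each pair has $\lambda$ many, hence unboundedly many, preimages; then change the value at $i$ to $(0,0)$ wherever its first coordinate exceeds $i$.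

Build a continuous chain $\langle C_i:i\le\lambda\rangle$ of ccc algebras of size at most $\lambda$ with $C_0=B$. At limits take the completion of the union, which is ccc by Lemma~\ref{lem:chain} and has size at most $\lambda^{\aleph_0}=\lambda$. When $C_j$ is constructed, enumerate the at most $\lambda^{\aleph_1}=\lambda$ functions $\omega_1\times\omega_1\to C_j$ as $\langle\rho^j_k:k<\lambda\rangle$. If $e(i)=(j,k)$, regard $\rho^j_k$ as a function into $C_i$ and let $C_{i+1}=C_i[\rho^j_k]$, of size at most $(\lambda\cdot\aleph_1)^{\aleph_0}=\lambda$.

Let $g$ be $C_\lambda$-generic over $V$ and $g_i=g\cap C_i$. Let $A\in V[g]$ be a subset of $Z=\omega_1\times\omega_1$, with values $a_z\in C_\lambda$ as in \eqref{eq:values}. Each $a_z$ is the supremum of countably many elements of the dense set $\bigcup_{i<\lambda}C_i$. Since $\mathrm{cf}\,\lambda>\omega_1$, these $\aleph_1$ elements lie in one $C_j$ with $j<\lambda$. As $C_j$ is complete and a complete subalgebra of $C_\lambda$, all $a_z$ are in $C_j$, and $A=\{z:a_z\in g_j\}$.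

We verify the hypothesis of Lemma~\ref{lem:reduce} in $V[g]$. Let $Q$ be an $\omega_1$-instance and $\langle\Delta_\xi:\xi<\omega_1\rangle$ dense sets. Applying the previous paragraph to the order of $Q$ and to $\{(\xi,\alpha):\alpha\in\Delta_\xi\}$, we find $j<\lambda$ and $\rho:\omega_1\times\omega_1\to C_j$ in $V$ such that the order of $Q$ is $\le^{g_j}_\rho$ and all $\Delta_\xi$ are in $V[g_j]$. Let $\rho=\rho^j_k$ and $e(i)=(j,k)$ with $i\ge j$. The order of $Q$ is also $\le_\rho^{g_i}$, and $Q$ is ccc in $V[g_i]$ because the ccc passes down from $V[g]$. By Lemma~\ref{lem:step}, $V[g_{i+1}]$ contains a filter on $Q$ generic over $V[g_i]$, and it meets every $\Delta_\xi$.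
\end{proof}

Now let $B$ be a complete subalgebra of $D$, with projection $h$, and suppose $i_1,i_2:D\to R$ are embeddings that agree on $B$. If $h(a)\wedge h(b)=0$, then $i_1(a)\wedge i_2(b)\le i_1(h(a))\wedge i_1(h(b))=0$. So $h(a)\wedge h(b)\neq0$ is necessary for $a$ in the first copy to be compatible with $b$ in the second, and the freest amalgam is the one in which it is also sufficient. This suggests the poset
\[
E=\{(a,b)\in D^+\times D^+:h(a)\wedge h(b)\ne0\},\qquad\text{ordered coordinatewise.}
\]

\begin{example}\label{ex:fiber}
Let $p:Z\to Y$ be a surjection of finite sets, $D=\mathcal P(Z)$ and $B=\{p^{-1}[y]:y\subseteq Y\}$. Then $h(d)=p^{-1}[p[d]]$, and $(a,b)\in E$ iff some fiber of $p$ meets both $a$ and $b$. The minimal elements of $E$ are the pairs $(\{z\},\{z'\})$ with $p(z)=p(z')$, so the completion of $E$ is the power set of the fiber product $\{(z,z'):p(z)=p(z')\}$, and the two copies of $D$ are the preimages under the coordinate maps. For $c\in D$, the pair $(c,\neg c)$ is in $E$ exactly when $c$ splits a fiber, that is, when $c\notin B$. In that case there is a point $(z,z')$ with $z\in c$ and $z'\notin c$: the two copies can disagree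 about $c$ while agreeing about $B$.
\end{example}

\begin{lemma}[Amalgamation]\label{lem:amalgam}
Let $B$ be a complete subalgebra of $D$, both complete and ccc, and suppose $B$ forces $\mathrm{MA}_{\aleph_1}$. Then there are a ccc complete algebra $R$ of size at most $|D|^{\aleph_0}$ and complete embeddings $i_1,i_2:D\to R$ such that $i_1{\restriction}B=i_2{\restriction}B$ and $i_1(a)\wedge i_2(b)\ne0$ whenever $h(a)\wedge h(b)\neq0$.
\end{lemma}

\begin{proof}
Let $j:E\to R^+$ be the completion of $E$. For $d\ne0$ the pairs $(d,1)$ and $(1,d)$ are in $E$; put $i_1(d)=j(d,1)$, $i_2(d)=j(1,d)$ and $i_1(0)=i_2(0)=0$. Note that $E$ is upward closed in $D^+\times D^+$, so $(a,b)$ and $(a',b')$ are compatible in $E$ iff $(a\wedge a',b\wedge b')\in E$.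

\emph{The quotient is ccc.} For $B$-generic $g$ let $D_g=\{d\in D:h(d)\in g\}$ with the order of $D$. By monotonicity of $h$, elements $d,d'$ are compatible in $D_g$ iff $h(d\wedge d')\in g$. We claim that $D_g$ is ccc in $V[g]$. Suppose $e\in B^+$ forces that $\langle\dot d_\xi:\xi<\omega_1\rangle$ is a sequence of pairwise incompatible elements of $D_{\dot g}$. Choose $e_\xi\le e$ in $B^+$ and $d_\xi\in D$ with $e_\xi\Vdash\dot d_\xi=d_\xi$. Then $e_\xi$ forces $h(d_\xi)\in\dot g$, that is, $e_\xi\le h(d_\xi)$, so $e_\xi\wedge d_\xi\ne0$ by Lemma~\ref{lem:proj}. As $D$ is ccc, there are $\xi\ne\eta$ with $x=e_\xi\wedge d_\xi\wedge e_\eta\wedge d_\eta\neq0$. Then $0\neq h(x)=e_\xi\wedge e_\eta\wedge h(d_\xi\wedge d_\eta)$, and $h(x)\le e$ forces $\dot d_\xi$ and $\dot d_\eta$ to be compatible in $D_{\dot g}$, a contradiction.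

\emph{$E$ is ccc.} Let $(a_\xi,b_\xi)\in E$ for $\xi<\omega_1$ and $e_\xi=h(a_\xi)\wedge h(b_\xi)\in B^+$. By Lemma~\ref{lem:uncountable} there is a $B$-generic $g$ with $I=\{\xi:e_\xi\in g\}$ uncountable in $V[g]$. For $\xi\in I$ we have $(a_\xi,b_\xi)\in D_g\times D_g$. Here the hypothesis on $B$ is used: $V[g]$ satisfies $\mathrm{MA}_{\aleph_1}$, so $D_g\times D_g$ is ccc in $V[g]$ by Lemma~\ref{lem:product}. Thus there are distinct $\xi,\eta\in I$ with $h(a_\xi\wedge a_\eta)\in g$ and $h(b_\xi\wedge b_\eta)\in g$. The meet of these two elements is nonzero, so $(a_\xi\wedge a_\eta,b_\xi\wedge b_\eta)\in E$. By (C3), $R$ is ccc of size at most $|D|^{\aleph_0}$.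

\emph{Embeddings.} The definition of $E$ is symmetric in the two coordinates, so it suffices to apply Lemma~\ref{lem:criterion} to $f(d)=(d,1)$. Since $(a,b)\le(d,1)$ iff $a\le d$, conditions (a) and (b) hold. For (c), let $d=\bigvee_kd_k$ and $(a,b)\in E$ with $a\le d$. Then $a=\bigvee_k(a\wedge d_k)$, so $h(a)=\bigvee_kh(a\wedge d_k)$ by Lemma~\ref{lem:proj}, and $h(a\wedge d_k)\wedge h(b)\ne0$ for some $k$. Hence $(a\wedge d_k,b)\in E$ is a common extension of $(a,b)$ and $(d_k,1)$.

\emph{Agreement on $B$.} Let $e\in B^+$ and $(a,b)\in E$. By Lemma~\ref{lem:proj}, $h(a\wedge e)\wedge h(b)=e\wedge h(a)\wedge h(b)=h(a)\wedge h(b\wedge e)$. So $(a,b)$ is compatible with $(e,1)$ iff it is compatible with $(1,e)$. In particular every extension of either pair is compatible with the other, and (C1) gives $j(e,1)=j(1,e)$.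

Finally, if $h(a)\wedge h(b)\ne0$, then $(a,b)\in E$ and $0\neq j(a,b)\le i_1(a)\wedge i_2(b)$.
\end{proof}

\begin{example}\label{ex:suslin}
The hypothesis on $B$ cannot be omitted. Let $T$ be a Suslin tree in which every node $t$ has two distinct immediate successors $t^0,t^1$; ordered so that higher nodes are stronger, $T$ is a ccc poset. Suppose $(t^0,t^1)$ and $(s^0,s^1)$ are compatible in $T\times T$ with $s\ne t$. Then $s$ and $t$ lie below a common node, so they are comparable, say $t$ is strictly below $s$; comparing heights, both $t^0$ and $t^1$ lie on the branch leading to $s$, which is impossible. So the pairs $(t^0,t^1)$ form an uncountable antichain. For $B=\{0,1\}$ and $D$ the completion of $T$ we have $E=D^+\times D^+$, which is therefore not ccc.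
\end{example}

\section{The generic iteration}\label{sec:forcing}

Fix $\kappa>\omega_1$ with $\kappa^{<\kappa}=\kappa$. Then $\kappa$ is regular, by K\"onig's theorem, and $\kappa^{\aleph_1}=\kappa$. Let $\theta=\kappa^+$ for part (1) of Theorem~\ref{thm:main} and $\theta=\kappa$ for part (2), and call a set \emph{small} if it has size less than $\theta$. In both cases $\theta$ is regular, $\theta\ge\kappa$, and
\begin{equation}\label{eq:small}
\mu^{\aleph_1}<\theta\quad\text{for all }\mu<\theta ;
\end{equation}
for $\theta=\kappa^+$ this holds because $\kappa^{\aleph_1}=\kappa$, and for $\theta=\kappa$ it is the extra hypothesis of (2). Consequently a union of fewer than $\kappa$ small sets is small, the completion of a small ccc poset is small, and Lemmas~\ref{lem:step} (for $\lambda<\kappa$), \ref{lem:MA} and~\ref{lem:amalgam} produce small algebras from small algebras.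

To have a set of conditions, and a group acting on it, we realize all algebras on subsets of the fixed set $U=\theta$.

\begin{definition}\label{def:A}
A condition of $\mathbb A$ is a continuous chain $s=\langle B_i:i\le\gamma\rangle$, $\gamma<\kappa$, of small ccc complete algebras whose underlying sets are subsets of $U$. The order is end-extension, and $B_s$ denotes the last algebra of $s$.
\end{definition}

A small subset of $U$ has complement of size $\theta$. This has two consequences. First, if a small algebra $A$ on a subset of $U$ is a subalgebra of a small algebra $C$, then $C$ has a \emph{copy over $A$ inside $U$}: an algebra on a subset of $U$ isomorphic to $C$ by a map fixing $A$ pointwise. Hence: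
\begin{equation}\label{eq:append}
\begin{array}{l}
\text{if }B_s\text{ is a complete subalgebra of a small ccc complete algebra }C,\\
\text{then }s\text{ followed by a copy of }C\text{ over }B_s\text{ inside }U\text{ is a condition.}
\end{array}
\end{equation}
This is the freedom demanded by difficulty (ii). Second, every bijection between small subsets of $U$ extends to a permutation of $U$.

\begin{lemma}\label{lem:closed}
$\mathbb A$ is ${<}\kappa$-closed, and every condition has extensions with arbitrarily large last index below $\kappa$.
\end{lemma}

\begin{proof}
Take a descending sequence of length less than $\kappa$ that is not eventually constant. Its union is a continuous chain $\langle B_i:i<\zeta\rangle$ with $\zeta$ a limit, and $\zeta<\kappa$ by regularity. The union of the $B_i$ is small and ccc by Lemma~\ref{lem:chain}, so its completion is small; a copy of it over the union inside $U$, placed on top, gives a lower bound by Lemma~\ref{lem:chain}. For the second statement, repeat the last algebra; a chain that is constant from some point on is continuous from that point on.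
\end{proof}

Let $H$ be $\mathbb A$-generic over $V$. Its union is a chain $\langle B_i:i<\kappa\rangle$, all of whose initial segments $\langle B_i:i\le\gamma\rangle$ are in $H$. Let $B_H=\bigcup_{i<\kappa}B_i$, a Boolean algebra in $V[H]$, and let $G$ be $B_H$-generic over $V[H]$. We call such $(H,G)$ a \emph{generic pair} and put
\[
G_i=G\cap B_i,\qquad W=V[H][G].
\]
Let $\mathbb S$ be the set of pairs $(s,b)$ with $s\in\mathbb A$ and $b\in B_s^+$, where $(t,b')\le(s,b)$ iff $t$ end-extends $s$ and $b'\le b$ in $B_t$. This is the order inherited from $\mathbb A*\dot B_H$, and $\mathbb S$ is dense there: given $(s,\dot b)$, extend $s$ to decide the value $b\in U$ of $\dot b$ and an index $i$ with $b\in B_i$, and extend further to a condition with last index at least $i$. So generic pairs correspond to $\mathbb S$-generic filters $K=\{(s,b)\in\mathbb S:s\in H,\ b\in G\}$, with $V[K]=V[H][G]$. We say that $(H,G)$ \emph{contains} $(s,b)$ if $s\in H$ and $b\in G$.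

The forcing has two kinds of symmetry. It does not care about the names of the elements of the algebras, and it does not remember how the last algebra was reached.

\begin{lemma}\label{lem:symmetry}
Let $(H,G)$ be a generic pair.
\begin{itemize}
\item[(a)] If $\pi\in V$ is a permutation of $U$, acting on algebras and chains by transport of structure, then $(\pi^{-1}H,\pi^{-1}[G])$ is a generic pair with the same extension, where $\pi^{-1}H=\{s:\pi(s)\in H\}$.
\item[(b)] If $u_1,u_2\in\mathbb A$ have the same last index and the same last algebra, and $u_1\in H$, then there is $H_2\ni u_2$ such that $(H_2,G)$ is a generic pair with the same extension.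
\end{itemize}
\end{lemma}

\begin{proof}
(a) The map $(s,b)\mapsto(\pi(s),\pi(b))$ is an automorphism of $\mathbb S$ lying in $V$.

(b) Let $\varepsilon$ be the last index and $R$ the last algebra. We claim that for a sequence $z$ of algebras, $u_1{}^\frown z\in\mathbb A$ iff $u_2{}^\frown z\in\mathbb A$. All algebras of $u_k$ are complete subalgebras of $R$. By transitivity, $u_k{}^\frown z$ is a chain of complete subalgebras iff $\langle R\rangle^\frown z$ is; and at a limit index above $\varepsilon$ the union of the earlier algebras equals the union of those with index at least $\varepsilon$. So the requirements on $z$ involve only $R$ and $\varepsilon$. Hence $(u_1{}^\frown z,b)\mapsto(u_2{}^\frown z,b)$ is an isomorphism, in $V$, from the cone of $\mathbb S$ below $(u_1,1)$ onto the cone below $(u_2,1)$. It carries the trace on the first cone of the generic filter $K$ of $(H,G)$ to a generic filter on the second cone, whose upward closure $K_2$ is $\mathbb S$-generic with $V[K_2]=V[K]$. Let $(H_2,G_2)$ be the pair given by $K_2$. Every $b\in G$ is the second coordinate of a member of $K$ in the first cone, and likewise for $G_2$, $K_2$ and the second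 cone. The isomorphism does not change second coordinates, so $G_2=G$.
\end{proof}

Call $\gamma<\kappa$ \emph{good} if, in $V$, the algebra $B_\gamma$ forces $\mathrm{MA}_{\aleph_1}$. The next proposition shows that genericity does the work of bookkeeping.

\begin{proposition}\label{prop:W}
\begin{itemize}
\item[(a)] $V[H]$ has no new sequences of length less than $\kappa$ of elements of $V$. In $V[H]$, $B_H$ is ccc and $|B_H|\le\kappa$. Each $G_i$ is $B_i$-generic over $V$.
\item[(b)] If $Z\in V$ has size less than $\kappa$ in $V$ and $A\subseteq Z$ is in $W$, there are $i<\kappa$ and $\langle a_z:z\in Z\rangle\in V$ with $a_z\in B_i$ and $A=\{z:a_z\in G_i\}$. Consequently $V\cup H(\kappa)^W\subseteq\bigcup_{i<\kappa}V[G_i]$.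
\item[(c)] Let $i<\kappa$, let $\lambda<\kappa$ be an infinite cardinal and $\rho:\lambda\times\lambda\to B_i$ in $V$, and suppose $Q=(\lambda,\le^{G_i}_\rho)$ is a $\lambda$-instance in $W$. Then for some $j\ge i$, $W$ contains a filter on $Q$ generic over $V[G_j]$.
\item[(d)] $W$ has the same cardinals and cofinalities $\le\kappa$ as $V$, and $W\models\mathrm{MA}+2^{\aleph_0}=\kappa$. If $\theta=\kappa$, all cardinals are preserved.
\item[(e)] Unboundedly many $\gamma<\kappa$ are good.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The first statement follows from Lemma~\ref{lem:closed}; in particular $\omega_1$ is preserved and $\kappa$ is regular in $V[H]$. An antichain of $B_H$ of size $\aleph_1$ is enumerated by an $\omega_1$-sequence of elements of $U$. Here $\kappa>\omega_1$ is used twice: the sequence is in $V$, and it is contained in some $B_i$. But $B_i$ is ccc in $V$. Each $B_i$ has size at most $\kappa$, so $|B_H|\le\kappa$. A maximal antichain of $B_i$ has supremum $1$ in $B_i$, hence in all later $B_j$, hence in $B_H$, so $G$ meets it.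

(b) Let $\dot A\in V[H]$ be a $B_H$-name for $A$. In $V[H]$ choose for each $z\in Z$ a maximal antichain $M_z$ of elements of $B_H$ deciding $z\in\dot A$, and let $M_z^+$ be the set of members forcing $z\in\dot A$. Each $M_z$ is countable, so by (a) the sequence $\langle(M_z,M^+_z):z\in Z\rangle$ is in $V$, and by regularity of $\kappa$ all $M_z$ are contained in one $B_i$. In $V$, let $a_z$ be the supremum of $M_z^+$ in $B_i$. The filter $G$ contains exactly one member $m$ of $M_z$. If $z\in A$, then $m\in M_z^+$, so $a_z\ge m$ is in $G$. If $z\notin A$, then $m$ is disjoint from all members of $M_z^+$, so $m\wedge a_z=0$ and $a_z\notin G$. For the consequence, let $x\in H(\kappa)^W$. The membership relation on the transitive closure of $\{x\}$ is isomorphic to a relation $A\subseteq\lambda\times\lambda$ for some $\lambda<\kappa$. Then $A\in V[G_i]$ for some $i$, and the Mostowski collapse of $A$, computed in $V[G_i]$, recovers $x$.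

(c) By \eqref{eq:append}, any condition $s$ extending $\langle B_k:k\le i\rangle$ can be extended by a copy over $B_s$ of the small algebra $B_s[\rho]$. By genericity there is $j\ge i$ such that $B_{j+1}$ is isomorphic to $B_j[\rho]$ over $B_j$, by an isomorphism in $V$. By (a), $V$ and $W$ have the same $\omega_1$, so the ccc of $Q$ passes down from $W$ to $V[G_j]$. Since $G_{j+1}$ is $B_{j+1}$-generic over $V$ and $\le_\rho^{G_j}$ is the order of $Q$, Lemma~\ref{lem:step} gives the filter in $V[G_{j+1}]\subseteq W$.

(d) The step from $V$ to $V[H]$ adds no sequences of ordinals of length less than $\kappa$, so it preserves cardinals and cofinalities $\le\kappa$; the step to $W$ is ccc. If $\theta=\kappa$, there are at most $\kappa^{<\kappa}=\kappa$ small algebras on subsets of $U$ and at most $\kappa^{<\kappa}=\kappa$ sequences of them of length less than $\kappa$. So $|\mathbb A|\le\kappa$, and cardinals above $\kappa$ are preserved as well. By (b) every real of $W$ is determined by $G$ and an $\omega$-sequence from $B_H$ lying in $V[H]$. In $V[H]$ there are at most $\kappa^{\aleph_0}=\kappa$ such sequences, because $|B_H|\le\kappa$ and ${}^\omega\kappa$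 is the same in $V$ and $V[H]$. Hence $2^{\aleph_0}\le\kappa$ in $W$. Let $\lambda<\kappa$ be an infinite cardinal, and in $W$ let $Q$ be a $\lambda$-instance with dense sets $\langle\Delta_\xi:\xi<\lambda\rangle$. Apply (b) with $Z=\lambda\times\lambda$ to the order of $Q$ and to $\{(\xi,\alpha):\alpha\in\Delta_\xi\}$. This gives $i<\kappa$ and $\rho:\lambda\times\lambda\to B_i$ in $V$ such that the order of $Q$ is $\le_\rho^{G_i}$ and all $\Delta_\xi$ are in $V[G_i]$. The filter from (c) meets every $\Delta_\xi$, since $V[G_i]\subseteq V[G_j]$. By Lemma~\ref{lem:reduce}, $\mathrm{MA}_\lambda$ holds and $2^{\aleph_0}>\lambda$ for all infinite $\lambda<\kappa$. So $2^{\aleph_0}=\kappa$ and MA holds.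

(e) Given $s$ and $\gamma_0<\kappa$, extend $s$ to $s'$ with last index at least $\gamma_0$ and append, by \eqref{eq:append}, a copy of the small algebra that Lemma~\ref{lem:MA} gives for $B_{s'}$. Genericity does the rest.
\end{proof}

\begin{remark}\label{rem:collapse}
The price of stages of size $\kappa$ is that $\kappa^+$ is collapsed when $\theta=\kappa^+$. Given $s$ and $u\in U\setminus B_s$, embed $B_s$ diagonally in $B_s\times B_s$ and append a copy in which $u$ plays the role of $(1,0)$. By genericity $B_H=U=(\kappa^+)^V$, which has size at most $\kappa$ in $V[H]$ by Proposition~\ref{prop:W}(a). This is why part (1) of the theorem speaks only of cardinals $\le\kappa$.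
\end{remark}

\section{Definable reals are captured at good stages}\label{sec:capture}

We now repeat Example~\ref{ex:cohen} over $V[G_\gamma]$. The condition $w=p_1\cup\pi(p_2)$ is replaced by an element of the amalgam, and the single automorphism $\pi$ by two permutations of $U$ and a change of history.

\begin{proposition}\label{prop:capture}
Let $\gamma<\kappa$ be good and $X\in V[G_\gamma]$. Every real of $W$ that is OD from $X$ in $W$ belongs to $V[G_\gamma]$.
\end{proposition}

\begin{proof}
Suppose $c\in W\setminus V[G_\gamma]$ is a real and $W\models\Phi(c,\beta,X)$. Let $B=B_\gamma$, $s=\langle B_i:i\le\gamma\rangle$, and let $\sigma\in V$ be a $B$-name with $X=\sigma^{G\cap B}$. By Proposition~\ref{prop:W}(b) there is $\langle c_m:m<\omega\rangle\in V$, with all $c_m$ in one $B_i$, such that $c=\{m:c_m\in G\}$. Some $(t,q)\in\mathbb S$ contained in $(H,G)$ forces the situation, in the sense that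
\begin{equation}\label{eq:forced}
\begin{array}{l}
\text{for every generic pair }(H',G')\text{ containing }(t,q):\\[2pt]
V[H'][G']\models\Phi\bigl(\{m:c_m\in G'\},\,\beta,\,\sigma^{G'\cap B}\bigr).
\end{array}
\end{equation}
Replacing $t$ by a longer initial segment of the generic chain, we may assume $t=\langle B_i:i\le\delta\rangle$ with $\delta>\gamma$ and $c_m\in D:=B_\delta$ for all $m$. Let $h:D\to B$ be the projection.

\emph{Splitting.} We claim that there is $n$ with
\[
h(q\wedge c_n)\wedge h(q\wedge\neg c_n)\ne0 .
\]
Suppose not, and put $e_m=h(q\wedge c_m)\in B$. Then $q\wedge c_m\le e_m$ and $q\wedge\neg c_m\le h(q\wedge\neg c_m)\le\neg e_m$ for all $m$. Since $q\in G$ and $G$ is an ultrafilter, $c_m\in G$ implies $e_m\in G$, and $c_m\notin G$ implies $\neg e_m\in G$. So $c=\{m:e_m\in G_\gamma\}$ with $\langle e_m:m<\omega\rangle\in V$, contradicting $c\notin V[G_\gamma]$. Fix such an $n$.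

\emph{Merging.} Work in $V$. Since $\gamma$ is good, Lemma~\ref{lem:amalgam} gives a small ccc complete algebra $R$ and complete embeddings $i_1,i_2:D\to R$ that agree on $B$, with
\begin{equation}\label{eq:w}
0\ne w:=i_1(q\wedge c_n)\wedge i_2(q\wedge\neg c_n)=i_1(q)\wedge i_2(q)\wedge i_1(c_n)\wedge\neg i_2(c_n).
\end{equation}
Identify $B$ with its common image and replace $R$ by a copy over $B$ inside $U$, so that $i_1$ and $i_2$ are the identity on $B$. For $k=1,2$ extend the bijection $i_k:D\to i_k[D]$ between small subsets of $U$ to a permutation $\pi_k$ of $U$. It fixes $B$ pointwise, so it fixes the algebras $B_i$ for $i\le\gamma$. Put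
\[
t_k=\pi_k(t)=s^\frown\langle i_k[B_i]:\gamma<i\le\delta\rangle,\qquad u_k=t_k{}^\frown\langle R\rangle .
\]
The structure transported to $i_k[D]$ by $\pi_k$ is the one induced from $R$, because $i_k$ is a homomorphism, and $i_k[D]$ is a complete subalgebra of $R$. The last index $\delta+1$ of $u_k$ is a successor, so no continuity requirement arises there. Hence $u_k\in\mathbb A$ and $u_k\le t_k$. The conditions $u_1,u_2$ have the same last index and the same last algebra (Figure~\ref{fig:merge}).

Let $(H_1,G')$ be a generic pair containing $(u_1,w)$, with extension $W'$. By Lemma~\ref{lem:symmetry}(b) there is $H_2\ni u_2$ such that $(H_2,G')$ is a generic pair with extension $W'$. By Lemma~\ref{lem:symmetry}(a), $(\pi_k^{-1}H_k,\pi_k^{-1}[G'])$ is a generic pair with extension $W'$ for $k=1,2$. It contains $(t,q)$: we have $\pi_k(t)=t_k\ge u_k\in H_k$, and $\pi_k(q)=i_k(q)\ge w\in G'$ by \eqref{eq:w}. Moreover $\pi_k^{-1}[G']\cap B=G'\cap B$, since $\pi_k$ is the identity on $B$; so both pairs give $\sigma$ the same value $X'=\sigma^{G'\cap B}$.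

\emph{Contradiction.} Since $c_m\in\pi_k^{-1}[G']$ iff $i_k(c_m)\in G'$, property \eqref{eq:forced} gives
\[
W'\models\Phi(x_k,\beta,X'),\qquad x_k=\{m:i_k(c_m)\in G'\}\qquad(k=1,2).
\]
By \eqref{eq:Phi}, $x_1=x_2$. But $w\in G'$ and \eqref{eq:w} give $n\in x_1\setminus x_2$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.6,yscale=1]
\node (a) at (0,0) {$B_0$};
\node (b) at (1.2,0) {$B$};
\node (c) at (2.8,1) {$i_1[D]$};
\node (d) at (2.8,-1) {$i_2[D]$};
\node (e) at (4.2,0) {$R$};
\node (f) at (6,0) {$B_{H_1}=B_{H_2}$};
\draw[->,dashed] (a) -- node[above] {$s$} (b);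
\draw[->,dashed] (b) -- node[above left] {$t_1$} (c);
\draw[->,dashed] (b) -- node[below left] {$t_2$} (d);
\draw[->] (c) -- (e);
\draw[->] (d) -- (e);
\draw[->,dashed] (e) -- (f);
\end{tikzpicture}
\caption{Two generic chains with the same union. They agree up to the good stage $B$, pass through different copies $i_1[D]$, $i_2[D]$ of the later stage $D$, meet again in the amalgam $R$, and coincide from there on. Arrows are inclusions of complete subalgebras; dashed arrows stand for chains of stages.}
\label{fig:merge}
\end{figure}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}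

Let $W$ be the model of Section~\ref{sec:forcing}, built with $\theta=\kappa^+$ for (1) and $\theta=\kappa$ for (2). The statements on cardinals, cofinalities, MA and $2^{\aleph_0}=\kappa$ are Proposition~\ref{prop:W}(d). Let $X_1,\dots,X_m\in V\cup H(\kappa)^W$, and let $X$ be $X_1$ if $m=1$ and the tuple $(X_1,\dots,X_m)$ in general. The models $V[G_i]$ increase with $i$, so by Proposition~\ref{prop:W}(b),(e) there is a good $\gamma<\kappa$ with $X\in V[G_\gamma]$. By Proposition~\ref{prop:capture},
\begin{equation}\label{eq:captured}
\text{every real that is OD from }X\text{ in }W\text{ belongs to }V[G_\gamma].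
\end{equation}

\emph{Part (1).} It remains to find a real of $W$ outside $V[G_\gamma]$. Counting does not help when $\theta=\kappa^+$, since $V[G_\gamma]$ may have $\kappa$ reals, so we use a Cohen real. Transfer the order of $\mathbb C$ to $\omega$ by a bijection in $V$ sending $\emptyset$ to $0$. The resulting preorder $Q$ is $\le_\rho^{G_\gamma}$ for a function $\rho:\omega\times\omega\to\{0,1\}\subseteq B_\gamma$ in $V$, and it is countable, hence an $\omega$-instance in $W$. By Proposition~\ref{prop:W}(c), $W$ contains a filter $F\subseteq\omega$ on $Q$ generic over some $V[G_j]\supseteq V[G_\gamma]$. Every condition of $Q$ has two incompatible extensions, so $\omega\setminus F$ is dense and disjoint from $F$; hence $F\notin V[G_j]$. By \eqref{eq:captured}, the real $F$ is not OD from $X$. This argument works for either value of $\theta$.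

By Lemma~\ref{lem:rank}, no wellorder of the reals is OD from $X$ in $W$. A wellorder definable from ordinals and $X_1,\dots,X_m$ is OD from their tuple, and reals belong to $H(\kappa)$, so no wellorder of the reals is definable in $W$ from ordinals, reals and parameters in $V\cup H(\kappa)$. A projective relation is definable over $V_{\omega+1}$ from a real, so it is OD from that real. Every element of $L(\mathbb R)$ is definable in $L(\mathbb R)$ from ordinals and finitely many reals, and $L(\mathbb R)$ is a definable class, so every element of it is OD from a real. Thus $W$ has no projective wellorder of the reals, and $L(\mathbb R)^W$ contains no wellorder of $\mathbb R$.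

\emph{Part (2).} Now $\theta=\kappa$, so $|B_\gamma|<\kappa$. By \eqref{eq:values} and \eqref{eq:small}, $V[G_\gamma]$ has at most $(|B_\gamma|^{\aleph_0})^V<\kappa$ reals, and $\kappa=2^{\aleph_0}$ in $W$. By \eqref{eq:captured}, fewer than $2^{\aleph_0}$ reals are OD from $X$. Work in $W$ and let $Y$ be a set of reals. If $Y$ has a wellorder OD from some $X\in H(\kappa)$, every element of $Y$ is OD from $X$ by Lemma~\ref{lem:rank}, so $|Y|<2^{\aleph_0}$. Conversely, if $|Y|<2^{\aleph_0}=\kappa$, then any wellorder of $Y$ is a set of fewer than $\kappa$ pairs of subsets of $\omega$, so it belongs to $H(\kappa)$, and it is OD from itself. This completes the proof. \qed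

\begin{thebibliography}{1}

\bibitem{source}
\emph{Forcing, Combinatorics and Definability},
\texttt{http://www.kurims.kyoto-u.ac.jp/\textasciitilde{}kyodo/kokyuroku/contents/pdf/1686-04.pdf}.

\end{thebibliography}
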